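\title{Sections of root transforms of univalent functions}

\begin{abstract}
Let $f(z)=z+a_2z^2+\cdots$ be univalent in the unit disk and let
$f_k(z)=f(z^k)^{1/k}=\sum_{\nu\ge0}b_\nu z^{k\nu+1}$ be its $k$-th root transform.
Szeg\H{o} conjectured that every section $\sum_{\nu=0}^n b_\nu z^{k\nu+1}$ is univalent in the
disk $|z|<\bigl(k/(2k+2)\bigr)^{1/k}$. We prove this for every $k\ge2$ by showing that the
derivative of each section has positive real part in that disk; the proof also covers $k=1$,
which is Szeg\H{o}'s theorem on the disk $|z|<1/4$. The radius is best possible, and it is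
attained only by the section with $n=1$ of a rotation of the Koebe function. The sections with
$n\le3$ are handled by the area theorem. For $n\ge4$ we combine a lower bound for
$\operatorname{Re}f_k'$, obtained from L\"owner's equation, with a weighted coefficient
inequality derived from Milin's inequality.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the unit disk and let $S$ be the class of functions
$f(z)=z+\sum_{n\ge2}a_nz^n$ that are holomorphic and univalent (one-to-one) in $\mathbb D$. The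
\emph{sections} of $f$ are the polynomials $s_n(z)=z+\sum_{\nu=2}^na_\nu z^\nu$. For fixed $f$
and $r<1$, the section $s_n$ is univalent in $|z|<r$ once $n$ is large, because the difference
quotient $(f(z)-f(z'))/(z-z')$ has no zero on $\{|z|,|z'|\le r\}$ and is the uniform limit there
of the difference quotients of the $s_n$. How much univalence survives for \emph{all} $n$ and
\emph{all} $f$? The Koebe function $K(z)=z/(1-z)^2=z+2z^2+3z^3+\cdots$ has
$s_2'(z)=1+4z$, and the derivative of a univalent function has no zeros, so no disk larger than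
$|z|<\frac14$ can work. Szeg\H{o} proved that this disk does work: for every $f\in S$ and every
$n\ge2$, the section $s_n$ is univalent in $|z|<\frac14$.

The question of this paper is the same one for functions with $k$-fold symmetry. For $f\in S$
the function $f(w)/w$ has no zero in $\mathbb D$ and equals $1$ at $0$, so its powers are
defined through the branch of the logarithm that vanishes at $0$. For an integer $k\ge1$ write
\[
\Bigl(\frac{f(w)}{w}\Bigr)^{1/k}=\sum_{\nu\ge0}b_\nu w^\nu,\qquad b_0=1,\quad b_1=\frac{a_2}{k},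
\]
and define the \emph{$k$-th root transform} of $f$ and its sections by
\[
f_k(z)=z\Bigl(\frac{f(z^k)}{z^k}\Bigr)^{1/k}=\sum_{\nu\ge0}b_\nu z^{k\nu+1},\qquad
s_{n,k}(z)=\sum_{\nu=0}^n b_\nu z^{k\nu+1}\quad(n\ge1).
\]
Thus $f_k(z)^k=f(z^k)$, and $f_k(\omega z)=\omega f_k(z)$ whenever $\omega^k=1$. The function
$f_k$ belongs to $S$: if $f_k(z)=f_k(z')$, then $z^k=z'^k$, so $z'=\omega z$ with $\omega^k=1$,
and $f_k(z)=\omega f_k(z)$ forces $\omega=1$ or $z=0$. For $k=1$ we have $f_1=f$ and
$s_{n,1}=s_{n+1}$.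

Testing the Koebe function again suggests the answer. Here
$K_k(z)=z(1-z^k)^{-2/k}=z+\frac2kz^{k+1}+\cdots$, and the derivative
$1+\frac{2(k+1)}kz^k$ of the first section vanishes when $z^k=-\rho_k$, where
\[
\rho_k=\frac{k}{2(k+1)} .
\]
For $k=1$ this is the number $\frac14$, and Szeg\H{o}'s theorem says that nothing is worse than
this first obstruction. Szeg\H{o} conjectured that $s_{n,k}$ is univalent in
$|z|<\rho_k^{1/k}$. We take the problem from \cite{Sections}: decide whether this holds for every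
$f\in S$, every $k\ge2$ and every $n\ge1$. It does.

\begin{theorem}\label{thm:main}
Let $f\in S$ and let $k\ge1$ be an integer.
\begin{enumerate}
\item[(i)] $\operatorname{Re}s_{1,k}'(z)>0$ for $|z|^k<\rho_k$.
\item[(ii)] For every $n\ge2$, $\operatorname{Re}s_{n,k}'(z)\ge\frac1{200}$ for $|z|^k\le\rho_k$.
\end{enumerate}
Consequently $s_{n,k}$ is univalent in the disk $|z|<\rho_k^{1/k}$ for every $n\ge1$.
\end{theorem}

The \emph{radius of univalence} of a polynomial is the supremum of the $r$ for which it is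
univalent in $|z|<r$. The \emph{rotations} of $f\in S$ are the functions
$\bar\eta f(\eta z)$ with $|\eta|=1$; they belong to $S$. The margin $\frac1{200}$ in (ii)
separates the first section from all later ones.

\begin{theorem}\label{thm:sharp}
Let $k\ge1$ be an integer.
\begin{enumerate}
\item[(a)] There is $\rho_k'>\rho_k$, independent of $f$ and $n$, such that $s_{n,k}$ is
univalent in $|z|^k<\rho_k'$ for all $f\in S$ and all $n\ge2$.
\item[(b)] If $f\in S$ and $a_2\ne0$, the radius of univalence of $s_{1,k}$ is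
$\bigl(\frac{k}{(k+1)|a_2|}\bigr)^{1/k}$.
\item[(c)] The radius $\rho_k^{1/k}$ in Theorem~\ref{thm:main} is best possible. It is the radius
of univalence of $s_{n,k}$ if and only if $n=1$ and $f$ is a rotation of the Koebe function.
\end{enumerate}
\end{theorem}

Section~\ref{sec:red} settles $n=1$ and reduces the rest to a lower bound for one number.
Section~\ref{sec:model} shows the main idea in the limit $k\to\infty$, where it can be carried
out by hand and where one also sees why $n=2,3$ need a different tool; these two cases are the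
subject of Section~\ref{sec:area}. Sections~\ref{sec:loewner} and~\ref{sec:coef} prove the two
inequalities that are combined in Section~\ref{sec:large} to treat $n\ge4$, and
Section~\ref{sec:sharp} completes the proof of Theorem~\ref{thm:sharp}.

\section{The first section and a reduction}\label{sec:red}

Univalence of a polynomial is hard to verify directly, so we use a sufficient condition that is
linear in the coefficients, the \emph{Noshiro--Warschawski criterion}: if $g$ is holomorphic in a
convex domain and $\operatorname{Re}g'>0$ there, then $g$ is univalent. Indeed, for $z\ne z'$ the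
quotient $(g(z')-g(z))/(z'-z)=\int_0^1g'(z+t(z'-z))\,dt$ has positive real part. The last
assertion of Theorem~\ref{thm:main} therefore follows from (i) and (ii).

\begin{proof}[Proof of Theorem~\ref{thm:main}(i) and Theorem~\ref{thm:sharp}(b)]
We have $s_{1,k}'(z)=1+\frac{(k+1)a_2}kz^k$. If $a_2=0$, then $s_{1,k}(z)=z$. If $a_2\ne0$, then
$\operatorname{Re}s_{1,k}'>0$ for $|z|^k<\frac k{(k+1)|a_2|}$, and $s_{1,k}'$ has a zero on the
boundary circle, so $s_{1,k}$ is univalent in this disk and in no larger one. By Bieberbach's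
theorem, $|a_2|\le2$, with equality only for the rotations of $K$. Hence
$\frac k{(k+1)|a_2|}\ge\rho_k$.
\end{proof}

From now on $k$ is fixed, and
\[
\varepsilon=\frac1k\in(0,1],\qquad \rho=\rho_k=\frac1{2(1+\varepsilon)}\in\Bigl[\frac14,\frac12\Bigr).
\]
All logarithms and powers of zero-free holomorphic functions that equal $1$ at the origin are
taken with the branch of the logarithm that vanishes at the origin. The derivatives of $s_{n,k}$
and $f_k$ depend on $w=z^k$ only: $s_{n,k}'(z)=P_n(w)$ and $f_k'(z)=h(w)$, where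
\begin{equation}\label{eq:Ph}
P_n(w)=\sum_{\nu=0}^n(k\nu+1)b_\nu w^\nu,\qquad
h(w)=\sum_{\nu=0}^\infty(k\nu+1)b_\nu w^\nu=\frac{wf'(w)}{f(w)}\Bigl(\frac{f(w)}w\Bigr)^{\varepsilon}.
\end{equation}
The last formula comes from applying $1+kw\frac{d}{dw}$ to $(f/w)^\varepsilon$, which multiplies it
by $1+k\varepsilon\bigl(\frac{wf'}f-1\bigr)=\frac{wf'}f$. The terms of these series at $w=\rho$
are denoted by
\begin{equation}\label{eq:hnu}
h_\nu=(k\nu+1)b_\nu\rho^\nu=\frac{\nu+\varepsilon}{\varepsilon}\,b_\nu\rho^\nu,\qquad h_0=1 .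
\end{equation}

\begin{proposition}\label{prop:key}
For all $f\in S$, $k\ge1$ and $n\ge2$ we have
$\operatorname{Re}P_n(\rho)=\operatorname{Re}\sum_{\nu=0}^nh_\nu\ge\frac1{200}$.
\end{proposition}

This implies Theorem~\ref{thm:main}(ii). Replacing $f$ by the rotation $\bar\eta f(\eta w)$
replaces $f(w)/w$ by $f(\eta w)/(\eta w)$, hence $b_\nu$ by $b_\nu\eta^\nu$ and $P_n(\rho)$ by
$P_n(\eta\rho)$. So the proposition gives $\operatorname{Re}P_n\ge\frac1{200}$ on the circle
$|w|=\rho$, and the minimum principle for the harmonic function $\operatorname{Re}P_n$ extends the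
bound to $|w|\le\rho$. The proposition is the union of Lemmas~\ref{lem:n2} and~\ref{lem:n3} and
Proposition~\ref{prop:large} below.

\section{The idea in the limit $k\to\infty$}\label{sec:model}

The \emph{logarithmic coefficients} $\gamma_\nu$ of $f\in S$ are defined by
$\log(f(w)/w)=2\sum_{\nu\ge1}\gamma_\nu w^\nu$. Since
$\sum b_\nu w^\nu=\exp\bigl(2\varepsilon\sum\gamma_\nu w^\nu\bigr)$, we have
$b_\nu=2\varepsilon\gamma_\nu+O(\varepsilon^2)$ for fixed $f$ and $\nu\ge1$. As $k\to\infty$, the
point $\rho$ tends to $\frac12$, the function $h$ tends to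
$wf'/f=1+\sum2\nu\gamma_\nu w^\nu$, and $P_n(\rho)$ tends to
\[
p_n=1+\sum_{\nu=1}^n2\nu\gamma_\nu2^{-\nu}.
\]
The model problem is to show that $\operatorname{Re}p_n>0$. For the rotation $w/(1+w)^2$ of the
Koebe function, $\gamma_\nu=(-1)^\nu/\nu$, so $p_1=0$, $p_2=\frac12$, $p_3=\frac14$, and
$p_n\to p_\infty=\frac13$, where $p_\infty$ denotes the value of $wf'/f$ at $w=\frac12$.

Two facts about an arbitrary $f\in S$ are available. First, $\operatorname{Re}p_\infty\ge0.327$
(Lemma~\ref{lem:dist} with $r=\frac12$, and Lemma~\ref{lem:exp}); the example shows that $0.327$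
cannot be replaced by a number above $\frac13$. Second,
$\sum\nu|\gamma_\nu|^2q^\nu\le\log\frac1{1-q}$ for $0<q<1$ (Lemma~\ref{lem:milin}). We fix
\[
q=\frac{15}{16},\qquad y=\frac1{4q}=\frac4{15}.
\]
For a set $I$ of positive integers call $U_I=\sum_{\nu\in I}2\nu|\gamma_\nu|^2q^\nu$ the
\emph{cost} of $I$. The second fact is a budget: the costs of disjoint sets add up to at most
$\log256=5.545\ldots$. By the Cauchy--Schwarz inequality, a large sum over $I$ has a large cost:
\begin{equation}\label{eq:modelCS}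
\Bigl|\sum_{\nu\in I}2\nu\gamma_\nu2^{-\nu}\Bigr|^2\le U_I\sum_{\nu\in I}2\nu y^\nu .
\end{equation}
Put $W_j=\sum_{\nu\ge j}2\nu y^\nu=2y^j\bigl(j-(j-1)y\bigr)/(1-y)^2$. Then
\begin{equation}\label{eq:W}
W_1=\frac{2y}{(1-y)^2}=\frac{120}{121},\qquad
W_5=\frac{120}{121}\cdot\frac{256}{50625}\cdot\frac{59}{15}\in(0.0197,\;0.01973).
\end{equation}
The choice of $q$ is a compromise: moving $q$ toward $1$ lowers the weights $y^\nu$ but raises
the budget.

Let $n\ge4$. The obvious attempt is $\operatorname{Re}p_n\ge0.327-|p_\infty-p_n|$, with the tail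
bounded by \eqref{eq:modelCS} and the whole budget. It narrowly fails, since
$W_5\log256>0.109>0.327^2$. But the tail cannot spend the whole budget in the situation that
matters. Suppose that $\operatorname{Re}p_n\le0$. Then the head $p_n-1$ has cancelled the constant
term, so $|p_n-1|\ge1$, which costs at least $1/W_1>1$. The tail has to bring the real part back
up to $0.327$, which costs at least $0.327^2/W_5>5.41$. Head and tail use disjoint indices, and
$1+5.41>\log256$. This contradiction shows that $\operatorname{Re}p_n>0$ for $n\ge4$.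

For $n=3$ the tail begins at $\nu=4$ and $W_4=W_5+8y^4>0.06$. The two lower bounds for the costs
then add up to less than $1.01+1.79$, well within the budget, and there is no contradiction. For
$n=2,3$ we therefore use sharper information on the first three coefficients. For $n\ge4$ and
finite $k$, the $b_\nu$ are no longer linear in the $\gamma_\nu$, so the budget has to be carried
through the exponential function; it grows with $\varepsilon$, but the weights shrink because
$\rho<\frac12$.

\section{The area theorem and the sections $n=2,3$}\label{sec:area}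

Gronwall's \emph{area theorem} states: if $\zeta+c_0+\sum_{m\ge1}c_m\zeta^{-m}$ is univalent in
$|\zeta|>1$, then $\sum_{m\ge1}m|c_m|^2\le1$. Applied to $1/f(1/\zeta)=\zeta-a_2+\cdots$, it says
nothing about $a_2$, which is the coefficient that matters most here. We apply it instead to the
odd function $f_2\in S$, for which no constant term appears. Write
$(f(w)/w)^{-1/2}=1+\sum_{n\ge1}A_nw^n$. Then
$1/f_2(1/\zeta)=\zeta+\sum_{n\ge1}A_n\zeta^{1-2n}$ is univalent in $|\zeta|>1$, so
$\sum(2n-1)|A_n|^2\le1$ and in particular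
\begin{equation}\label{eq:area}
|A_1|^2+3|A_2|^2+5|A_3|^2\le1 .
\end{equation}
Since $A_1=-a_2/2$, this refines $|a_2|\le2$: the closer $|A_1|$ is to $1$, the smaller $A_2$ and
$A_3$ must be.

To express $h_1,h_2,h_3$ by the $A_n$, put $v=\sum A_nw^n$ in
\[
\Bigl(\frac fw\Bigr)^\varepsilon=(1+v)^{-2\varepsilon}
=1-2\varepsilon v+\varepsilon(1+2\varepsilon)v^2-\tfrac23\varepsilon(1+2\varepsilon)(1+\varepsilon)v^3+\cdots .
\]
With $v^2=A_1^2w^2+2A_1A_2w^3+\cdots$ and $v^3=A_1^3w^3+\cdots$ this gives
\begin{gather*}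
b_1=-2\varepsilon A_1,\qquad b_2=-2\varepsilon A_2+\varepsilon(1+2\varepsilon)A_1^2,\\
b_3=-2\varepsilon A_3+2\varepsilon(1+2\varepsilon)A_1A_2-\tfrac23\varepsilon(1+2\varepsilon)(1+\varepsilon)A_1^3 .
\end{gather*}
Write $\varphi=A_1=X+iY$ and $\sigma=1-|\varphi|^2\in[0,1]$. By \eqref{eq:hnu},
\begin{equation}\label{eq:h123}
h_1=-\varphi,\qquad h_2=C\varphi^2-DA_2,\qquad h_3=-E\varphi^3+G\varphi A_2-HA_3,
\end{equation}
where
\begin{gather*}
C=\frac{(2+\varepsilon)(1+2\varepsilon)}{4(1+\varepsilon)^2},\qquad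
D=\frac{2+\varepsilon}{2(1+\varepsilon)^2},\qquad
E=\frac{(3+\varepsilon)(1+2\varepsilon)}{12(1+\varepsilon)^2},\\
H=\frac{3+\varepsilon}{4(1+\varepsilon)^3},\qquad G=(1+2\varepsilon)H .
\end{gather*}
At $\varepsilon=0$ these constants are $C=\frac12$, $D=1$, $E=\frac14$, $G=H=\frac34$, and they
stay close enough to these values for a comparison.

\begin{lemma}\label{lem:const}
Let $0<\varepsilon\le1$ and $c=\frac{\varepsilon}{4(1+\varepsilon)^2}$. Then $0<c\le\frac1{16}$ and
\[
C=\tfrac12+c,\qquad E=\tfrac14+\tfrac{1-\varepsilon}3\,c,\qquad 0\le D-G\le\tfrac14,\qquad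
0<D\le1,\qquad 0<H\le G\le\tfrac34 .
\]
\end{lemma}

\begin{proof}
The bound for $c$ is $4\varepsilon\le(1+\varepsilon)^2$. The formulas for $C$ and $E$ follow from
$(2+\varepsilon)(1+2\varepsilon)=2(1+\varepsilon)^2+\varepsilon$ and
$(3+\varepsilon)(1+2\varepsilon)=3(1+\varepsilon)^2+\varepsilon(1-\varepsilon)$. The identity
$2(2+\varepsilon)(1+\varepsilon)-(1+2\varepsilon)(3+\varepsilon)=1-\varepsilon$ gives
$D-G=\frac{1-\varepsilon}{4(1+\varepsilon)^3}$, which lies in $[0,\frac14]$ for $\varepsilon\le1$.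
Finally, $D\le1$ because $2+\varepsilon\le2(1+\varepsilon)^2$, and $G\le\frac34$ because
$3+7\varepsilon+2\varepsilon^2\le3+9\varepsilon+9\varepsilon^2\le3(1+\varepsilon)^3$.
\end{proof}

The partial sum $1+h_1=1-\varphi$ is small only for $\varphi$ near $1$. There \eqref{eq:area} makes
$A_2$ small, and $h_2$ is close to $C\ge\frac12$. The next proof makes this trade-off
quantitative.

\begin{lemma}\label{lem:n2}
$\operatorname{Re}P_2(\rho)>0.06$.
\end{lemma}

\begin{proof}
By \eqref{eq:area}, $|A_2|\le\sqrt{\sigma/3}$, and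
$\operatorname{Re}\varphi^2=X^2-Y^2=2X^2-1+\sigma$. Hence
\[
\operatorname{Re}P_2(\rho)\ge1-C+\bigl(2CX^2-X\bigr)+\bigl(C\sigma-D\sqrt{\sigma/3}\bigr).
\]
The brackets are quadratics in $X$ and in $\sqrt\sigma$ with minima $-\frac1{8C}$ and
$-\frac{D^2}{12C}\ge-\frac1{12C}$. So $\operatorname{Re}P_2(\rho)\ge1-\bigl(C+\frac5{24C}\bigr)$.
The function $C+\frac5{24C}$ is convex on $[\frac12,\frac9{16}]$, with endpoint values
$\frac{11}{12}<0.917$ and $\frac9{16}+\frac{10}{27}<0.933$, so it is less than $0.933$ on this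
interval.
\end{proof}

\begin{lemma}\label{lem:n3}
$\operatorname{Re}P_3(\rho)>0.012$.
\end{lemma}

\begin{proof}
Let $Q_\varepsilon=1-\varphi+C\varphi^2-E\varphi^3$. By \eqref{eq:h123},
$P_3(\rho)=Q_\varepsilon-(D-G\varphi)A_2-HA_3$. By \eqref{eq:area},
$3|A_2|^2+5|A_3|^2\le\sigma$, so the Cauchy--Schwarz inequality gives
\[
\operatorname{Re}P_3(\rho)\ge\operatorname{Re}Q_\varepsilon-\sqrt{\sigma\bigl(\tfrac13|D-G\varphi|^2+\tfrac15H^2\bigr)} .
\]
The right side depends on $X$, $Y$ and $\varepsilon$. We first remove $\varepsilon$.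

\emph{Comparison with $\varepsilon=0$.} Let $Q_0=1-\varphi+\frac12\varphi^2-\frac14\varphi^3$. By
Lemma~\ref{lem:const},
$|Q_\varepsilon-Q_0|=c\,|\varphi^2-\frac{1-\varepsilon}3\varphi^3|\le\frac1{16}\cdot\frac43=\frac1{12}$.
Next, $|D-G\varphi|\le|1-\frac34\varphi|$. Indeed,
\[
|1-\tfrac34\varphi|^2-|D-G\varphi|^2=\bigl[(1-D)-(\tfrac34-G)X\bigr]\bigl[(1+D)-(\tfrac34+G)X\bigr]+\bigl(\tfrac9{16}-G^2\bigr)Y^2 .
\]
The last term is nonnegative since $G\le\frac34$. Both brackets are nonincreasing in $X$, and at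
$X=1$ they equal $\frac14-(D-G)\ge0$ and $\frac14+(D-G)>0$. Also $\frac15H^2\le\frac9{80}$. Thus
$\operatorname{Re}P_3(\rho)\ge M-\frac1{12}$, where $M=\operatorname{Re}Q_0-\sqrt{\sigma V}$ and
\begin{gather*}
V=\tfrac13|1-\tfrac34\varphi|^2+\tfrac9{80}=\tfrac{107}{240}-\tfrac12X+\tfrac3{16}(X^2+Y^2),\\
\operatorname{Re}Q_0=1-X+\tfrac12(X^2-Y^2)-\tfrac14X^3+\tfrac34XY^2 .
\end{gather*}

\emph{Lower bound for $M$.} The inequality
$\sqrt{\sigma V}\le\frac12(\sigma+V)=\frac{347}{480}-\frac14X-\frac{13}{32}(X^2+Y^2)$ removes the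
square root and leaves an expression that is linear in $Y^2$:
\[
M\ge\chi(X)+\bigl(\tfrac34X-\tfrac3{32}\bigr)Y^2,\qquad
\chi(X)=\tfrac{133}{480}-\tfrac34X+\tfrac{29}{32}X^2-\tfrac14X^3 .
\]
For fixed $X\in[-1,1]$ the right side is smallest at an endpoint of the range
$0\le Y^2\le1-X^2$. At $Y^2=1-X^2$ it equals $\frac{11}{60}+X^2(1-X)\ge\frac{11}{60}$. At $Y^2=0$
put $X=\frac12+\xi$ with $\xi\le\frac12$; then
\[
\chi(X)=\tfrac{187}{1920}-\tfrac1{32}\xi+\bigl(\tfrac{17}{32}-\tfrac14\xi\bigr)\xi^2
\ge\tfrac{187}{1920}+\tfrac1{32}\bigl(13\xi^2-\xi\bigr)\ge\tfrac{187}{1920}-\tfrac1{32\cdot52}>0.096 .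
\]
Hence $M>0.096$ and $\operatorname{Re}P_3(\rho)>0.096-\frac1{12}>0.012$.
\end{proof}

\section{A lower bound for $\operatorname{Re}f_k'$}\label{sec:loewner}

To bound $\operatorname{Re}h(\rho)$ from below we need the modulus and the argument of $h(\rho)$
at the same time, that is, a region that contains $\log h(\rho)$. By \eqref{eq:Ph},
$\log h=\log\frac{wf'}f+\varepsilon\log\frac fw$, and L\"owner's equation represents both
logarithms as integrals. We use L\"owner's theorem in the following form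
\cite[Ch.~3]{Duren}. There is a subclass of $S$, dense for locally uniform convergence, whose
members have the form $f=\lim_{t\to\infty}e^tF(\cdot,t)$ (locally uniformly), where each
$F(\cdot,t)$ is a univalent map of $\mathbb D$ into $\mathbb D$ fixing $0$, and for each
$w\in\mathbb D$
\[
\partial_tF=-F\,\frac{1+\kappa F}{1-\kappa F},\qquad F(w,0)=w,
\]
with a continuous function $\kappa=\kappa(t)$, $|\kappa(t)|=1$, $0\le t<\infty$.

\begin{lemma}\label{lem:dist}
For $f\in S$ and $|w|=r<1$,
\[
\Bigl|\log\frac{wf'(w)}{f(w)}\Bigr|\le\log\frac{1+r}{1-r},\qquad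
\Bigl|\log\frac{f(w)}{w}+\log(1-r^2)\Bigr|\le\log\frac{1+r}{1-r}.
\]
\end{lemma}

\begin{proof}
If zero-free holomorphic functions $g_j$ with $g_j(0)=1$ converge locally uniformly in $\mathbb D$
to a zero-free $g$, then $\log g_j=\int_0^wg_j'/g_j$ converges to $\log g$. So the left sides are
continuous in $f\in S$, and we may assume that $f$ lies in the dense subclass. Let $w\ne0$, put
$u=\kappa(t)F(w,t)$ and $R=R(t)=|F(w,t)|=|u|$, and let $F'=\partial_wF$. The real part of
$\partial_tF/F$ gives
\begin{equation}\label{eq:R}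
\partial_tR=-\frac{R(1-R^2)}{|1-u|^2},\qquad\text{hence}\qquad
\partial_t\log(1-R^2)=\frac{2|u|^2}{|1-u|^2}.
\end{equation}
So $R$ decreases strictly from $r$, and $R\to0$ because $e^tF$ converges. The logarithmic
$t$-derivative of $e^tF/w$ is $1-\frac{1+u}{1-u}=\frac{-2u}{1-u}$, and therefore
\[
\log\frac{e^tF}w=-2\int_0^t\frac{u}{1-u}\,dt' ;
\]
the integral is holomorphic in $w$ and vanishes at $w=0$, so it is the right branch. Apply
$w\partial_w$, which may be taken under the integral since $|u|\le|w|$. As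
$w\partial_wu=u\,wF'/F$, the function $g=wF'/F$ satisfies
$g-1=-2\int_0^t\frac u{(1-u)^2}\,g\,dt'$, and hence $\log g=-2\int_0^t\frac u{(1-u)^2}\,dt'$. We let
$t\to\infty$; then $e^tF/w\to f/w$ and $wF'/F\to wf'/f$ together with their logarithms.

The integrand $u/(1-u)^2$ has modulus $R/|1-u|^2$, which by \eqref{eq:R} is the $t$-derivative
of a function of $R$. The integrand $u/(1-u)$ does not have this modulus, and the term
$\log(1-r^2)$ repairs it: integrating the second formula in \eqref{eq:R} gives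
$\log(1-r^2)=-2\int_0^\infty|u|^2/|1-u|^2\,dt$, and $u(1-\bar u)+|u|^2=u$. Thus
\[
\log\frac{wf'}f=-2\int_0^\infty\frac{u\,dt}{(1-u)^2},\qquad
\log\frac fw+\log(1-r^2)=-2\int_0^\infty\frac{u\,dt}{|1-u|^2}.
\]
With $R$ as the variable of integration, both integrals are bounded in modulus by
\[
2\int_0^\infty\frac{R\,dt}{|1-u|^2}=2\int_0^r\frac{dR}{1-R^2}=\log\frac{1+r}{1-r}.\qedhere
\]
\end{proof}

The Koebe function at $w=r$ gives equality in both estimates. It remains to pass from a disk for
the logarithm to a bound for the real part.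

\begin{lemma}\label{lem:exp}
If $|\zeta|\le\log3$, then $\operatorname{Re}e^\zeta>0.327$.
\end{lemma}

\begin{proof}
By the minimum principle it suffices to prove the bound on a circle $|\zeta|=\Lambda$ with
$\Lambda\ge\log3$, and we choose $\Lambda$ so that the minimum point is explicit. Let
$1<\Lambda<\pi$ and $\zeta=\Lambda(-\cos\theta\pm i\sin\theta)$, $0\le\theta\le\pi$. Then
$\operatorname{Re}e^\zeta=e^{-\Lambda\cos\theta}\cos(\Lambda\sin\theta)$, with $\theta$-derivative
\[
\Lambda e^{-\Lambda\cos\theta}\bigl[\sin\theta\cos(\Lambda\sin\theta)-\cos\theta\sin(\Lambda\sin\theta)\bigr]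
=\Lambda e^{-\Lambda\cos\theta}\sin(\theta-\Lambda\sin\theta).
\]
For $0<\theta<\pi$ we have $-\pi<\theta-\Lambda\sin\theta<\pi$, so the derivative has the sign of
$\theta-\Lambda\sin\theta$. Since $\sin\theta/\theta$ decreases on $(0,\pi)$, this sign changes
once, from negative to positive, at the $\theta_0$ with $\Lambda=\theta_0/\sin\theta_0$. The
minimum on the circle is therefore $e^{-\Lambda\cos\theta_0}\cos\theta_0$. Take $\theta_0=0.745$.
The Taylor series alternate with decreasing terms and give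
\begin{align*}
\sin\theta_0&=0.745-0.0689156+0.0019125-0.0000253+\cdots\in(0.6779,\,0.6780),\\
\cos\theta_0&=1-0.2775125+0.0128355-0.0002375+0.0000024-\cdots\in(0.7350,\,0.7351).
\end{align*}
Hence $1.0988<\Lambda<1.099$, so $\Lambda>\log3=1.0986\ldots$ and $\Lambda\cos\theta_0<0.808$. The
minimum exceeds $0.735\,e^{-0.808}>0.735\cdot0.4457>0.327$.
\end{proof}

\begin{proposition}\label{prop:h}
For $f\in S$ and $k\ge1$, $\operatorname{Re}h(\rho)\ge0.327\,(1-\rho^2)^{-\varepsilon}\ge0.327$.
\end{proposition}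

\begin{proof}
Let $\zeta=\log h(\rho)+\varepsilon\log(1-\rho^2)$, so that
$h(\rho)=(1-\rho^2)^{-\varepsilon}e^\zeta$. By Lemma~\ref{lem:dist} and $1+\varepsilon=\frac1{2\rho}$,
\[
|\zeta|\le(1+\varepsilon)\log\frac{1+\rho}{1-\rho}=\frac1{2\rho}\log\frac{1+\rho}{1-\rho}=\sum_{j\ge0}\frac{\rho^{2j}}{2j+1}.
\]
The sum increases with $\rho$ and equals $\log3$ at $\rho=\frac12$. Lemma~\ref{lem:exp} applies.
\end{proof}

\section{A weighted inequality for the coefficients $b_\nu$}\label{sec:coef}

De Branges \cite{deBranges} proved \emph{Milin's inequality}: for $f\in S$ and all $N\ge1$,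
$\sum_{m=1}^N\sum_{\nu=1}^m\bigl(\nu|\gamma_\nu|^2-\frac1\nu\bigr)\le0$. The index $\nu$ occurs
for $N+1-\nu$ values of $m$, so this reads
\begin{equation}\label{eq:milin}
\sum_{\nu=1}^N(N+1-\nu)\,\nu|\gamma_\nu|^2\le\sum_{\nu=1}^N\frac{N+1-\nu}\nu .
\end{equation}
We evaluate power series at a point, so geometric weights suit us better.

\begin{lemma}\label{lem:milin}
For $f\in S$ and $0<q<1$,\quad $\sum_{\nu\ge1}\nu|\gamma_\nu|^2q^\nu\le\log\frac1{1-q}$.
\end{lemma}

\begin{proof}
Multiply \eqref{eq:milin} by $(1-q)^2q^N$ and sum over $N\ge1$. All terms are nonnegative, so the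
order of summation may be changed, and $\sum_{N\ge\nu}(N+1-\nu)q^N=q^\nu/(1-q)^2$. The right side
becomes $\sum q^\nu/\nu=\log\frac1{1-q}$.
\end{proof}

To transfer the bound to the $b_\nu$ without loss, we measure $b_\nu$ against its value for the
Koebe function, for which $\gamma_\nu=1/\nu$ and Lemma~\ref{lem:milin} is an equality. That value
is $\beta_\nu$, where
\begin{equation}\label{eq:beta}
(1-x)^{-2\varepsilon}=\sum_{\nu\ge0}\beta_\nu x^\nu,\qquad\beta_0=1,\qquad
\beta_\nu=\frac{2\varepsilon}\nu\prod_{j=1}^{\nu-1}\Bigl(1+\frac{2\varepsilon}j\Bigr)\quad(\nu\ge1).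
\end{equation}

\begin{proposition}\label{prop:coef}
For $f\in S$, $k\ge1$ and $0<q<1$,\quad
$\displaystyle\sum_{\nu\ge0}\frac{|b_\nu|^2}{\beta_\nu}\,q^\nu\le(1-q)^{-2\varepsilon}$.
\end{proposition}

\begin{proof}
If $\sum_{\nu\ge0}d_\nu x^\nu=\exp\sum_{j\ge1}\alpha_jx^j$, differentiation gives the recursion
$d_0=1$, $\nu d_\nu=\sum_{j=1}^\nu j\alpha_jd_{\nu-j}$. We use it three times. For
$\alpha_j=2\varepsilon/j$ it gives $\nu\beta_\nu=2\varepsilon\sum_{j=1}^\nu\beta_{\nu-j}$. For
$\alpha_j=2\varepsilon\gamma_j$ it gives $\nu b_\nu=\sum_{j=1}^\nu2\varepsilon j\gamma_jb_{\nu-j}$.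
The Cauchy--Schwarz inequality with weights $\beta_{\nu-j}$ yields
\[
\nu^2|b_\nu|^2\le\Bigl(\sum_{j=1}^\nu\beta_{\nu-j}\Bigr)\sum_{j=1}^\nu4\varepsilon^2j^2|\gamma_j|^2\frac{|b_{\nu-j}|^2}{\beta_{\nu-j}}
=\nu\beta_\nu\sum_{j=1}^\nu j\bigl(2\varepsilon j|\gamma_j|^2\bigr)\frac{|b_{\nu-j}|^2}{\beta_{\nu-j}} .
\]
After division by $\nu\beta_\nu$, this says that the numbers $|b_\nu|^2/\beta_\nu$ satisfy the
recursion for $\alpha_j=2\varepsilon j|\gamma_j|^2\ge0$ with $\le$ in place of $=$. Let $e_\nu$ be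
the solution of that recursion with equality and $e_0=1$. Then $|b_\nu|^2/\beta_\nu\le e_\nu$ by
induction on $\nu$. By Lemma~\ref{lem:milin} the series $\sum\alpha_jx^j$ converges for $|x|<1$,
and $\sum e_\nu q^\nu=\exp\bigl(2\varepsilon\sum j|\gamma_j|^2q^j\bigr)\le(1-q)^{-2\varepsilon}$.
\end{proof}

For the Koebe function $b_\nu=\beta_\nu$, and equality holds.

\section{Head and tail: the sections $n\ge4$}\label{sec:large}

We now run the argument of Section~\ref{sec:model} for finite $k$, again with $q=\frac{15}{16}$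
and $y=\frac4{15}$. For a set $I$ of positive integers the cost is now
\[
U_I=\sum_{\nu\in I}\frac{|b_\nu|^2q^\nu}{\varepsilon\beta_\nu},
\]
whose terms tend to $2\nu|\gamma_\nu|^2q^\nu$ as $\varepsilon\to0$. Removing the term $\nu=0$ from
Proposition~\ref{prop:coef}, we see that the costs of disjoint sets add up to at most
\[
B(\varepsilon)=\frac{256^\varepsilon-1}{\varepsilon}.
\]

\begin{lemma}\label{lem:CS}
For $\nu\ge1$ let
$\lambda_\nu=\bigl(1+\frac\varepsilon\nu\bigr)^2(1+\varepsilon)^{-2\nu}\prod_{j=1}^{\nu-1}\bigl(1+\frac{2\varepsilon}j\bigr)$.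
Then $1=\lambda_1\ge\lambda_2\ge\cdots$, and for every set $I$ of positive integers
\[
\Bigl|\sum_{\nu\in I}h_\nu\Bigr|^2\le U_I\sum_{\nu\in I}2\nu y^\nu\lambda_\nu .
\]
\end{lemma}

\begin{proof}
We have $\lambda_1=1$ and
$\lambda_{\nu+1}/\lambda_\nu\le(1+\frac{2\varepsilon}\nu)(1+\varepsilon)^{-2}\le1$. By
\eqref{eq:hnu},
\[
h_\nu=\frac{b_\nu q^{\nu/2}}{\sqrt{\varepsilon\beta_\nu}}\cdot(\nu+\varepsilon)\sqrt{\frac{\beta_\nu}\varepsilon}\Bigl(\frac{\rho^2}q\Bigr)^{\nu/2}.
\]
By \eqref{eq:beta} and $\rho^2/q=y(1+\varepsilon)^{-2}$, the square of the second factor is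
$2\nu y^\nu\lambda_\nu$. The Cauchy--Schwarz inequality gives the claim.
\end{proof}

\begin{proposition}\label{prop:large}
For $f\in S$, $k\ge1$ and $n\ge4$, $\operatorname{Re}P_n(\rho)\ge\frac1{200}$.
\end{proposition}

\begin{proof}
Let $\delta=\frac1{200}$ and let $m>\delta$ be a lower bound for $\operatorname{Re}h(\rho)$.
Suppose that $\operatorname{Re}P_n(\rho)<\delta$. Then
\[
\Bigl|\sum_{\nu=1}^nh_\nu\Bigr|\ge1-\operatorname{Re}P_n(\rho)>1-\delta,\qquad
\Bigl|\sum_{\nu>n}h_\nu\Bigr|\ge\operatorname{Re}h(\rho)-\operatorname{Re}P_n(\rho)>m-\delta .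
\]
In Lemma~\ref{lem:CS} the weights of the head add up to at most $W_1$, and those of the tail to
at most $\lambda_5W_5$, because $n\ge4$ means that the tail contains only $\nu\ge5$. Adding the
two costs gives
\begin{equation}\label{eq:budget}
B(\varepsilon)\ge\frac{(1-\delta)^2}{W_1}+\frac{(m-\delta)^2}{\lambda_5W_5}.
\end{equation}
By \eqref{eq:W} the first term is $\frac{121}{120}\cdot0.995^2>0.998$. For $k\ge2$ we take
$m=0.327$ from Proposition~\ref{prop:h}; since $0.322^2/0.01973>5.255$, inequality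
\eqref{eq:budget} implies
\begin{equation}\label{eq:budget2}
B(\varepsilon)>0.998+\frac{5.255}{\lambda_5}.
\end{equation}
We refute this, using the cost of the head for small $\varepsilon$ and the decay of
\[
\lambda_5=\Bigl(1+\frac\varepsilon5\Bigr)^2(1+2\varepsilon)(1+\varepsilon)\Bigl(1+\frac{2\varepsilon}3\Bigr)\Bigl(1+\frac\varepsilon2\Bigr)(1+\varepsilon)^{-10}
\]
for larger $\varepsilon$. Put $\ell=\log256<5.5452$ and $x=\ell\varepsilon$, so that
$B(\varepsilon)=\ell\,(e^x-1)/x$.

\emph{Case $\varepsilon\le\frac1{40}$.} The function $(e^x-1)/x=\sum_jx^j/(j+1)!$ is increasing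
and $1.15^5>2$, so $B(\varepsilon)\le40\,(2^{1/5}-1)<6$. Since $\lambda_5\le1$, the right side
of \eqref{eq:budget2} is at least $6.253$.

\emph{Case $\frac1{40}\le\varepsilon\le\frac12$.} We show that $B(\varepsilon)\lambda_5<5.255$.
From $(2j+1)(2j)\ge6j$ for $j\ge1$ we get $(2j+1)!\ge6^jj!$, and comparing Taylor coefficients
gives $\frac{\sinh v}v\le e^{v^2/6}$. Hence
\[
\log\frac{e^x-1}x=\frac x2+\log\frac{\sinh(x/2)}{x/2}\le\frac x2+\frac{x^2}{24}\le2.7726\,\varepsilon+1.2813\,\varepsilon^2 .
\]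
In $\lambda_5$ use $1+2\varepsilon\le(1+\varepsilon)^2$, then $\log(1+v)\le v$ for the three
remaining factors and $\log(1+\varepsilon)\ge\varepsilon-\frac12\varepsilon^2$:
\[
\log\lambda_5\le\Bigl(\frac25+\frac23+\frac12\Bigr)\varepsilon-7\log(1+\varepsilon)\le\frac{47}{30}\,\varepsilon-7\varepsilon+\frac72\,\varepsilon^2 .
\]
Adding, $B(\varepsilon)\lambda_5\le\ell e^{-d(\varepsilon)}$ with
$d(\varepsilon)=2.66\,\varepsilon-4.79\,\varepsilon^2$. The function $d$ is concave,
$d(\frac1{40})>0.0635$ and $d(\frac12)=0.1325$, so $d>0.0635$ on the whole interval. Since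
$e^{-v}\le1-v+\frac12v^2$ for $v\ge0$ gives $e^{-0.0635}<0.939$, we obtain
$B(\varepsilon)\lambda_5<5.5452\cdot0.939<5.21$, contrary to \eqref{eq:budget2}.

\emph{Case $\varepsilon=1$.} Here $d(1)<0$, so we compute exactly: $B(1)=255$ and
$\lambda_5=1.44\cdot3\cdot\frac53\cdot\frac32\cdot2^{-9}=10.8/512$, whence
$0.106<B(1)\lambda_5W_5<0.107$. This exceeds $0.322^2$, so the value $m=0.327$ is not enough, and
the factor $(1-\rho^2)^{-\varepsilon}=\frac{16}{15}$ in Proposition~\ref{prop:h} is needed. With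
$m=0.327\cdot\frac{16}{15}=0.3488$, inequality \eqref{eq:budget} implies
$B(1)\lambda_5W_5\ge0.3438^2>0.118$, a contradiction.
\end{proof}

Lemmas~\ref{lem:n2} and~\ref{lem:n3} and Proposition~\ref{prop:large} prove
Proposition~\ref{prop:key}, and the proof of Theorem~\ref{thm:main} is complete.

\begin{remark}
Univalence of $f$ enters through $|a_2|\le2$ for $n=1$, through the area inequality
\eqref{eq:area} for $n=2,3$, and through Lemma~\ref{lem:dist} and Milin's inequality for
$n\ge4$. The exact value of $\rho$, in the form $2\rho(1+\varepsilon)=1$, gives $h_1=-A_1$, the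
bound $\log3$ in Proposition~\ref{prop:h} and the normalization $\lambda_1=1$.
\end{remark}

\section{Sharpness}\label{sec:sharp}

Part (b) of Theorem~\ref{thm:sharp} was proved in Section~\ref{sec:red}. Part (a) follows from the
margin $\frac1{200}$ once $P_n'$ is bounded uniformly in $f$ and $n$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Proposition~\ref{prop:coef} with $q=\frac{15}{16}$ gives
$|b_\nu|^2\le256^\varepsilon\beta_\nu q^{-\nu}$. By \eqref{eq:beta}, $\beta_\nu$ increases with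
$\varepsilon$, and it equals $\nu+1$ for $\varepsilon=1$; so $\beta_\nu\le\nu+1$. For $|w|\le\frac34$,
\[
|P_n'(w)|\le L_k:=\sum_{\nu\ge1}\nu(k\nu+1)\bigl(256^\varepsilon\beta_\nu q^{-\nu}\bigr)^{1/2}\Bigl(\frac34\Bigr)^{\nu-1},
\]
and $L_k<\infty$ because $\frac34<\sqrt q$. The number $L_k$ depends on $k$ only. Put
$\rho_k'=\min\{\frac34,\ \rho_k+\frac1{200L_k}\}$, which exceeds $\rho_k$ since $\rho_k<\frac12$.
Let $n\ge2$. For $|w|\le\rho_k$ we have $\operatorname{Re}P_n(w)\ge\frac1{200}$ by
Theorem~\ref{thm:main}(ii). For $\rho_k<|w|<\rho_k'$ and $w_0=\rho_kw/|w|$,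
\[
\operatorname{Re}P_n(w)\ge\operatorname{Re}P_n(w_0)-L_k|w-w_0|>\tfrac1{200}-\tfrac1{200}=0 .
\]
So $\operatorname{Re}s_{n,k}'>0$ in the disk $|z|^k<\rho_k'$, and the Noshiro--Warschawski
criterion applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
For $n\ge2$ the radius of univalence exceeds $\rho_k^{1/k}$ by (a). For $n=1$ it is infinite if
$a_2=0$, and otherwise, by (b), it equals $\rho_k^{1/k}$ if $|a_2|=2$ and is larger if $|a_2|<2$.
The rotations of $K$ have $|a_2|=2$, and by Bieberbach's theorem they are the only such functions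
in $S$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{deBranges}
de Branges, Acta Math. \textbf{154} (1985).

\bibitem{Duren}
Duren, \emph{Univalent Functions}.

\bibitem{Sections}
\emph{The Sections of Univalent Functions},\\
\texttt{https://web.math.sinica.edu.tw/bulletins/20071/2007105.pdf}

\end{thebibliography}
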